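\title{Linearity is undecidable for deterministic pushdown automata accepting by final state}

\begin{abstract}
We show that no algorithm decides whether the language accepted by a deterministic pushdown store automaton by final state is linear context-free, even if the automaton is realtime. This disproves a conjecture that the problem is decidable. The proof attaches to two disjoint languages $Y$ and $N$ a language $L(Y,N)$ whose linearity forces $Y$ and $N$ to be separated by a regular set, and then encodes the halting problem for two-counter machines into such a separation question. The same construction gives undecidability over a two-letter alphabet and for automata with $\varepsilon$-moves accepting by final state and empty store, places the problem between $\Sigma_1$ and $\Sigma_2$, and rules out a recursive bound on the size of an equivalent linear grammar.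
\end{abstract}

\section{The question and the results}\label{sec:intro}

A context-free grammar is \emph{linear} if every production has at most one nonterminal on its right-hand side, and a language is linear if some linear grammar generates it. A derivation in a linear grammar carries a single nonterminal and builds the word from its two ends toward a center. It can therefore compare a part of the word to the left of the center with a part to the right, as $S\to aSb\mid\varepsilon$ does for $\{a^nb^n\}$, but all its comparisons are nested around that one center. Two comparisons placed side by side, as in $\{a^nb^n\$c^md^m\}$, are out of reach (Section~\ref{sec:examples}).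

A deterministic pushdown store automaton (dpda) has one computation on each input, and a comparison shows in that computation as a rise of the stack followed by a fall. It is natural to guess that the accepted language is linear unless the stack rises and falls twice in a row by unbounded amounts, and that this can be detected by inspecting the automaton. One case supports the guess. Call a dpda \emph{realtime} if it reads an input letter on every move. For a realtime dpda $M$ accepting by final state \emph{and empty store}, it is decidable in time polynomial in the size of $M$ whether $L(M)$ is linear \cite{Lin}. The argument does not carry over when $M$ accepts by final state alone or when $M$ is not realtime, and \cite{Lin} conjectures that in these cases ``it is still decidable whether the language accepted by $M$ is linear context-free.'' Thus the question is the following.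

\begin{quote}
Is there an algorithm which, given an arbitrary dpda $M$ (not necessarily realtime, and accepting by final state), decides whether $L(M)$ is a linear context-free language?
\end{quote}

The answer is no, already for realtime automata.

\begin{theorem}\label{thm:main}
There is no algorithm which, given a realtime dpda $M$ accepting by final state, decides whether $L(M)$ is linear; a fortiori there is none for arbitrary dpdas accepting by final state. More precisely, the halting problem for two-counter machines many-one reduces to the problem ``$L(M)$ is linear''.
\end{theorem}

\begin{theorem}\label{thm:more}
\begin{enumerate}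
\item[(a)] Theorem~\ref{thm:main} holds for the input alphabet $\{0,1\}$, even under the promise that $L(M)$ is a finite union of products of two linear languages (in particular, metalinear). Over a one-letter alphabet the question is trivial.
\item[(b)] The problem is also undecidable for dpdas with $\varepsilon$-moves accepting by final state and empty store.
\item[(c)] The set $\{M: L(M)\text{ is linear}\}$ is $\Sigma_1$-hard and lies in $\Sigma_2$. In particular, ``$L(M)$ is not linear'' is not semidecidable.
\item[(d)] There is no recursive function $f$ such that every realtime dpda $M$ of size $n$ accepting a linear language by final state has a linear grammar of size at most $f(n)$ for $L(M)$.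
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:main} and Theorem~\ref{thm:more}(b) show that in the result of \cite{Lin} neither ``empty store'' nor ``realtime'' can be dropped. That result is not used below.

Section~\ref{sec:examples} shows on three small languages why the guess fails. Section~\ref{sec:sep} turns the observation into a criterion: for suitable disjoint $Y$ and $N$, a language $L(Y,N)$ is linear if and only if a regular set separates $Y$ from $N$. Sections~\ref{sec:iter} and~\ref{sec:YN} build a pair $Y,N$ that is separable exactly when a given two-counter machine halts, Section~\ref{sec:dpda} builds a realtime dpda for $L(Y,N)$, and Section~\ref{sec:proofs} proves the theorems.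

\section{Definitions and standard facts}\label{sec:prelim}

\paragraph{Automata.}
A dpda consists of finite sets $Q$ (states), $\Sigma$ (input letters) and $\Delta$ (stack symbols), an initial state, an initial stack symbol, a set $F\subseteq Q$ of final or \emph{accepting} states, and a partial function $\delta:Q\times(\Sigma\cup\{\varepsilon\})\times\Delta\to Q\times\Delta^*$ such that, whenever $\delta(q,\varepsilon,Z)$ is defined, $\delta(q,\sigma,Z)$ is undefined for all $\sigma\in\Sigma$. A move reads a letter (or nothing, for an $\varepsilon$-move), changes the state and replaces the top stack symbol by a string; no move is possible when the stack is empty. A word is accepted \emph{by final state} if the automaton can read all of it and be in a state of $F$, and \emph{by final state and empty store} if it can do so with the stack empty. The dpda is realtime if it has no $\varepsilon$-moves. The realtime dpdas constructed in this paper have a total transition function $Q\times\Sigma\times\Delta\to Q\times\Delta^*$ and never remove the bottom symbol, so the theorems hold for this narrower class. The size of a dpda is the length of its description, and the size of a grammar is the number of symbol occurrences in its productions. Every language accepted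 by a dpda is context-free, with a grammar computable from the automaton, and membership in the language of a context-free grammar is decidable.

\paragraph{Linear languages.}
Regular languages are linear. The class of linear languages is closed under union, intersection with regular languages, concatenation with regular languages on either side, homomorphism and inverse homomorphism. A language is \emph{metalinear} if it is a finite union of finite products of linear languages. We put
\[
A_==\{a^nb^n:n\ge0\},\qquad A_{\ne}=a^*b^*\setminus A_= = a^+A_=\cup A_=b^+ ;
\]
both are linear.

A linear language $L$ with $\varepsilon\notin L$ has a grammar in \emph{normal form}: every production is $X\to\sigma X'$ (a \emph{left step}), $X\to X'\sigma$ (a \emph{right step}) or $X\to\sigma$ (the \emph{last step}), with $\sigma$ a terminal. To obtain it, add $X\to uv$ for every production $X\to uX'v$ with $X'\Rightarrow^*\varepsilon$ and delete all productions $X\to\varepsilon$; then replace the productions $X\to X'$ by copying to $X$ the other productions of every nonterminal reachable from $X$ through them; finally split long right-hand sides one terminal at a time, using new nonterminals. In normal form, each sentential form before the last step is $uXv$, where $u$ is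 a prefix and $v$ a suffix of the word being derived, and each step produces exactly one letter.

\paragraph{Semilinear sets.}
A subset of $\mathbb N^d$ is \emph{semilinear} if it is a finite union of sets $\{\beta+\lambda_1\pi_1+\dots+\lambda_h\pi_h:\lambda_1,\dots,\lambda_h\in\mathbb N\}$ with $\beta,\pi_1,\dots,\pi_h\in\mathbb N^d$. Parikh's theorem states that for a context-free language over $d$ letters the set of vectors counting the occurrences of each letter is semilinear. By the theorem of Ginsburg and Spanier, the semilinear sets are exactly the sets definable in Presburger arithmetic, the first-order theory of $(\mathbb N,+)$. If $W\subseteq\mathbb N$ is semilinear, then $\{a^i:i\in W\}$ is a finite union of languages $a^\beta(a^{\pi_1})^*\cdots(a^{\pi_h})^*$ and hence regular.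

\paragraph{Computability.}
A set is in $\Sigma_1$ if it is semidecidable, and in $\Sigma_2$ if it has the form $\{x:\exists y\,\forall z\ P(x,y,z)\}$ with $P$ decidable. A many-one reduction from $U$ to $U'$ is a computable map $\varphi$ with $x\in U\Leftrightarrow\varphi(x)\in U'$, and $U'$ is $\Sigma_1$-hard if every set in $\Sigma_1$ many-one reduces to it. A \emph{two-counter machine} has finitely many states and two counters holding natural numbers. Each state carries one instruction: halt; or increment a given counter and go to a given state; or, for a given counter, decrement it and go to a given state if it is positive, and go to another given state if it is zero. It is undecidable whether a two-counter machine halts from given initial counters \cite{Minsky}. The proof is an effective simulation of Turing machines, so this halting problem is $\Sigma_1$-hard; the stronger form is needed only for Theorem~\ref{thm:more}(c).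

\section{Two comparisons in a row}\label{sec:examples}

Consider words $a^kb^l\$c^jd^m$. One realtime dpda can read such a word and know in its state, at the end, both whether $k=l$ and whether $j=m$. It pushes a symbol for each $a$ and pops one for each $b$; on $\$$ it records whether the counts agreed and pushes a marker; it treats $c$ and $d$ in the same way above the marker, using a special symbol for the first $c$, so that the move making $j=m$ true is recognized by the symbol it pops. By changing only the set of final states we obtain, among others,
\begin{align*}
L_\wedge&=\{a^kb^l\$c^jd^m: k=l\text{ and }j=m\},\\
L_\vee&=\{a^kb^l\$c^jd^m: k\ne l\text{ or }j\ne m\},\\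
L_\leftrightarrow&=\{a^kb^l\$c^jd^m: k=l\text{ if and only if }j=m\}.
\end{align*}

The language $L_\wedge$ is not linear. Given a grammar in normal form with $K$ nonterminals, derive $a^Kb^K\$c^Kd^K$. The first $K$ steps produce only $a$'s on the left and $d$'s on the right and pass through $K+1$ nonterminals, so they contain a loop $X\Rightarrow^+a^eXd^{e'}$ with $e+e'\ge1$. Repeating the loop gives $a^{K+e}b^K\$c^Kd^{K+e'}\notin L_\wedge$.

The language $L_\vee$ is linear: it is the union of $A_{\ne}\$c^*d^*$ and $a^*b^*\$\{c^jd^m:j\ne m\}$, and each is a product of a linear and a regular language. The automaton makes both comparisons, but a grammar guesses the one that matters. So the same transitions, with the same two rises and falls of the stack, accept a nonlinear or a linear language depending on the final states.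

What decides linearity is whether a grammar can tell, with finite memory, which comparison may be skipped. In $L_\leftrightarrow$ neither can be skipped, and this language will turn out to be nonlinear (Example~\ref{ex:iff}). The next section places $L_\vee$ and $L_\leftrightarrow$ in one family and makes ``can tell with finite memory'' precise.

\section{Linearity and separation by a regular set}\label{sec:sep}

Let $\Gamma$ be an alphabet disjoint from $\{a,b,\$\}$, and write $Z^c=\Gamma^*\setminus Z$ for $Z\subseteq\Gamma^*$. For $Y,N\subseteq\Gamma^*$ put
\[
L(Y,N)=\{a^kb^l\$z:\ z\in\Gamma^*,\ (k=l\text{ and }z\notin Y)\text{ or }(k\ne l\text{ and }z\notin N)\}.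
\]
The set $Y$ is forbidden when the answer to ``$k=l$?'' is yes, and $N$ when it is no. We say that $R\subseteq\Gamma^*$ \emph{separates} $N$ from $Y$ if $N\subseteq R$ and $R\cap Y=\emptyset$.

\begin{proposition}\label{prop:sep}
Let $Y,N\subseteq\Gamma^*$ be disjoint.
\begin{enumerate}
\item[(i)] If $L(Y,N)$ is linear, then a regular set separates $N$ from $Y$.
\item[(ii)] If a regular set separates $N$ from $Y$, and $Y^c$ and $N^c$ are linear, then $L(Y,N)$ is linear.
\end{enumerate}
\end{proposition}

Membership in $L(Y,N)$ is the conjunction of ``$k\ne l$ or $z\notin Y$'' and ``$k=l$ or $z\notin N$''. A separating set tells which of the two conditions holds automatically, and what remains is a disjunction, as in $L_\vee$. This is part (ii).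

\begin{proof}[Proof of (ii)]
Let $R$ be a regular separating set. If $z\in R$, then $z\notin Y$, so $a^kb^l\$z\in L(Y,N)$ if and only if $k=l$ or $z\notin N$. If $z\notin R$, then $z\notin N$, so $a^kb^l\$z\in L(Y,N)$ if and only if $k\ne l$ or $z\notin Y$. Hence
\[
L(Y,N)=A_=\$R\ \cup\ a^*b^*\$(R\cap N^c)\ \cup\ A_{\ne}\$R^c\ \cup\ a^*b^*\$(R^c\cap Y^c).
\]
Each term is a product of one linear language with regular languages, so the union is linear.
\end{proof}

\begin{example}\label{ex:iff}
Let $\Gamma=\{c,d\}$. For $Y=\{c^md^m\}$ and $N=\emptyset$, the set $R=\emptyset$ separates, and $L(Y,N)\cap a^*b^*\$c^*d^*=L_\vee$. For $Y=\{c^md^m:m\text{ even}\}$ and $N=\{c^md^m:m\text{ odd}\}$, the words with an odd number of $c$'s form a regular separating set. For $Y=\{c^jd^m:j\ne m\}$ and $N=\{c^md^m\}$ we have $L(Y,N)=L_\leftrightarrow\cup a^*b^*\$(c^*d^*)^c$. Here no regular set separates: a deterministic finite automaton (DFA) with $\nu$ states reaches the same state on $c^\nu$ and $c^{\nu+\nu!}$, so it accepts $c^\nu d^\nu\in N$ if and only if it accepts $c^{\nu+\nu!}d^\nu\in Y$. By part (i), $L(Y,N)$ is not linear, and therefore $L_\leftrightarrow$ is not linear.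
\end{example}

Part (i) does not follow from pumping alone. In a derivation of $a^nb^n\$c^md^m\in L_\leftrightarrow$, a loop $X\Rightarrow^+a^eXc^{e'}$ with $e,e'\ge1$ is harmless, because it destroys both equalities at once. So a grammar may tie the number of $a$'s to the suffix $z$, and we must show that such a tie carries only finitely much information. For $z\in N$ the equality $k=l$ is compulsory. We show that, for large $n$, this forces a derivation of $a^nb^n\$z$ to split into an outer part $S\Rightarrow^*a^iX\$z$ and an inner part $X\Rightarrow^*a^{n-i}b^n$. The two parts share only $X$ and the number $i$, and the set of numbers $i$ that the inner part can compensate is semilinear. A finite automaton can therefore simulate the outer part and test whether $i$ lies in this set.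

\begin{proof}[Proof of (i)]
Let $L=L(Y,N)$. Every word of $L$ contains $\$$, so $\varepsilon\notin L$ and $L$ has a grammar in normal form, with start symbol $S$ and $K$ nonterminals. For a nonterminal $X$ put
\begin{align*}
W_X&=\{i\ge0:\ X\Rightarrow^*a^kb^{i+k}\text{ for some }k\ge0\},\\
T_X&=\{v:\ S\Rightarrow^*a^iXv\text{ for some }i\in W_X\},
\end{align*}
and let $R=\{z\in\Gamma^*:\ \$z\in T_X\text{ for some }X\}$.

\emph{$R$ is regular.} The words of $a^*b^*$ derivable from $X$ form a context-free language, so $\Pi=\{(k,l):X\Rightarrow^*a^kb^l\}$ is semilinear by Parikh's theorem. The set $W_X=\{i:\exists k\ (k,i+k)\in\Pi\}$ is definable in Presburger arithmetic, hence semilinear, and some DFA $\mathcal D$ accepts $\{a^i:i\in W_X\}$. Consider the nondeterministic finite automaton whose states are the pairs $(X',s)$ of a nonterminal and a state of $\mathcal D$. Its initial state is $S$ paired with the initial state of $\mathcal D$, and its accepting states are the pairs $(X,s)$ with $s$ accepting. A production $X'\to X''\sigma$ gives transitions $(X',s)\to(X'',s)$ reading $\sigma$, and a production $X'\to aX''$ gives $\varepsilon$-transitions $(X',s)\to(X'',s')$, where $s'$ is the successor of $s$ on $a$. A derivation $S\Rightarrow^*a^iXv$ uses only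 productions of these two kinds and produces $v$ from its last letter to its first. So the automaton accepts the reversals of the words of $T_X$, and $T_X$ is regular. Removing the first letter $\$$, intersecting with $\Gamma^*$ and taking the union over $X$ preserve regularity.

\emph{$R\cap Y=\emptyset$.} If $z\in R$, then $S\Rightarrow^*a^iX\$z\Rightarrow^*a^{i+k}b^{i+k}\$z$ for some $X,i,k$. This word lies in $L$ and has equal exponents, so $z\notin Y$.

\emph{$N\subseteq R$.} Let $z\in N$. Then $a^kb^l\$z\notin L$ whenever $k\ne l$. Since $Y$ and $N$ are disjoint, $z\notin Y$, so $a^nb^n\$z\in L$ for all $n$. Fix $n\ge K(|z|+2)$, so that $n\ge1$, and fix a derivation of $a^nb^n\$z$. We claim that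
\begin{equation}\label{eq:claim}
\text{no sentential form }uXv\text{ of this derivation has }|u|\ge n\text{ and }|v|\le|z|+1.
\end{equation}
Suppose that one does. Stop the derivation at the first moment when the left part has length $n$; the left part is then $a^n$. Up to this moment there are $n$ left steps, each producing $a$, and at most $|z|+1$ right steps. The right steps cut the left steps into at most $|z|+2$ runs of consecutive left steps, so some run has at least $K$ steps. It passes through at least $K+1$ nonterminals and contains a loop $X'\Rightarrow^+a^eX'$ with $e\ge1$. Repeating the loop derives $a^{n+e}b^n\$z\notin L$, a contradiction. This proves \eqref{eq:claim}.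

Consider the step that produces $\$$. If it is a left step or the last step, then the form before it is $a^nb^nXv$ with $v$ a suffix of $z$, which contradicts \eqref{eq:claim}. So it is a right step, and it results in a form $uX'\$z$ with $u$ a prefix of $a^nb^n$. The right part has length $|z|+1$, so \eqref{eq:claim} gives $|u|<n$. Thus $u=a^i$ with $i<n$, and the rest of the derivation shows $X'\Rightarrow^*a^{n-i}b^n$. With $k=n-i$ this says $i\in W_{X'}$. Hence $\$z\in T_{X'}$ and $z\in R$.
\end{proof}

Disjointness was used once, to have the words $a^nb^n\$z$ in $L$ for $z\in N$. Without it (i) fails: $L(\Gamma^*,\Gamma^*)=\emptyset$ is linear. Part (i) assumes nothing else about $Y$ and $N$.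

\section{An undecidable iteration problem}\label{sec:iter}

We want $Y$ and $N$ to describe computations, and a realtime automaton to check single steps. It is convenient to compress a configuration into one number written in unary, so that a step becomes an affine map depending on a residue.

An \emph{instance} $I$ consists of an integer $p\ge1$, a set $H\subseteq\{0,\dots,p-1\}$, integers $s_r\ge1$ and $t_r\ge0$ for each residue $r\in\{0,\dots,p-1\}\setminus H$, and a number $n_0\in\mathbb N$. It defines a partial function $g$ on $\mathbb N$: for $k\ge0$ and $0\le r<p$,
\[
g(pk+r)=s_rk+t_r\quad\text{if }r\notin H,\qquad g(pk+r)\text{ is undefined if }r\in H.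
\]
Put $n_{i+1}=g(n_i)$ as long as this is defined. The instance \emph{halts} if $g(n_t)$ is undefined for some $t$. Computing the orbit shows that halting is semidecidable.

\begin{lemma}\label{lem:iter}
From a two-counter machine with given initial counters one can compute an instance that halts if and only if the machine halts. In particular, it is undecidable whether an instance halts.
\end{lemma}

\begin{proof}
Let the states be $0,\dots,\kappa-1$. Encode state $q$ with counters $\alpha,\beta$ by $n=\kappa\mu+q$, where $\mu=2^\alpha3^\beta$, and let $p=6\kappa$. Every residue $r$ modulo $p$ is uniquely $r=\kappa\rho+q$ with $0\le\rho<6$ and $0\le q<\kappa$, and $n=pk+r$ means $n=\kappa\mu+q$ with $\mu=6k+\rho$. So $r$ determines the state $q$, whether $2\mid\mu$ (that is, $\alpha>0$) and whether $3\mid\mu$ (that is, $\beta>0$). Put $r\in H$ if and only if the instruction at $q$ is to halt. Otherwise the instruction replaces $\mu$ by $\mu'\in\{2\mu,3\mu,\mu/2,\mu/3,\mu\}$ and $q$ by a state $q'$; both choices depend only on $r$, and $\mu/2$ or $\mu/3$ occurs only when $2\mid\rho$ or $3\mid\rho$, respectively. Substituting $\mu=6k+\rho$ in the new code $\kappa\mu'+q'$ gives $s_rk+t_r$ with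
\[
\begin{array}{c|ccccc}
\mu' & 2\mu & 3\mu & \mu/2 & \mu/3 & \mu\\ \hline
s_r & 12\kappa & 18\kappa & 3\kappa & 2\kappa & 6\kappa\\
t_r & 2\kappa\rho+q' & 3\kappa\rho+q' & \kappa\rho/2+q' & \kappa\rho/3+q' & \kappa\rho+q'
\end{array}
\]
and these are integers with $s_r\ge1$, $t_r\ge0$. Let $n_0$ be the code of the initial configuration. Then $n_i$ is the code of the configuration after $i$ steps, and $g(n_i)$ is undefined exactly when the machine halts there.
\end{proof}

\section{Two languages that are separable exactly when the instance halts}\label{sec:YN}

Fix an instance $I$. Write a sequence $x_0,x_1,x_2,\dots$ in unary blocks $1^{x_0}\#1^{x_1}\#\cdots$. A stack checks $x_1=g(x_0)$ by storing $x_0$ and emptying it against $x_1$, after which $x_1$ is no longer available for comparison with $x_2$. We therefore let $Y$ check the steps from even positions and $N$ the steps from odd positions. Both checks succeed only on an initial segment of the true orbit. To make $Y$ and $N$ disjoint, and hard to separate on long initial segments, we add the comparison from Example~\ref{ex:iff}: a prefix $c^j$ is compared with the number of pairs of blocks.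

Let $\Gamma=\{1,\#,c\}$ and let $V$ be the regular language $c^*1^{n_0}\#(1^*\#1^*\#)^*$. Each $z\in V$ can be written uniquely as
\begin{equation}\label{eq:z}
z=c^j\,1^{x_0}\#1^{x_1}\#\cdots\#1^{x_{2m}}\#,\qquad x_0=n_0,\quad j,m\ge0;
\end{equation}
we call $1^{x_i}\#$ \emph{block} $i$. An equation $y=g(x)$ includes the assertion that $g(x)$ is defined, and $y\ne g(x)$ is its negation. Define
\begin{align*}
Y&=\{z\in V:\ x_{2i+1}=g(x_{2i})\text{ for }0\le i<m,\text{ and }j\ne m\},\\
N&=\{z\in V:\ x_{2i+2}=g(x_{2i+1})\text{ for }0\le i<m,\text{ and }j=m\}.
\end{align*}
The conditions on $j$ make $Y$ and $N$ disjoint.

\begin{example}\label{ex:inst}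
Let $p=1$, $H=\emptyset$, $g(k)=k$, $n_0=0$. This instance does not halt. The words of $Y$ and $N$ without the letter $1$ are $c^j\#(\#\#)^m$ with $j\ne m$ and with $j=m$, respectively: this is the inseparable pair of Example~\ref{ex:iff} with $\#\#$ in place of $d$.

Let $p=2$, $H=\{1\}$, $g(2k)=k$, $n_0=2$. The orbit is $2,1$ and the instance halts. If $m\ge1$, then $z\in Y$ forces $x_1=g(2)=1$, while $z\in N$ forces $g(x_1)$ to be defined, so $x_1\ne1$. If $m=0$, then $N$ contains only $11\#$, which is not in $Y$. So $\{z\in V:m\ge1,\ x_1\ne1\}\cup\{11\#\}$ is a regular separating set. A word long enough must leave the orbit, and the place where it first does so tells which check it fails.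
\end{example}

\begin{lemma}\label{lem:halt}
A regular set separates $N$ from $Y$ if and only if $I$ halts.
\end{lemma}

\begin{proof}
Suppose that $I$ halts, with orbit $n_0,\dots,n_t$ and $g(n_t)$ undefined. For $z\in V$ let $\mathrm{err}(z)$ be the least $i<2m$ with $x_{i+1}\ne g(x_i)$, if there is such an $i$. Let $R=R_1\cup R_2$ with
\begin{align*}
R_1&=\{z\in V:\mathrm{err}(z)\text{ exists and is even}\},\\
R_2&=\{z\in V:\mathrm{err}(z)\text{ does not exist and }j=m\}.
\end{align*}
If $z\in N$, then $x_{i+1}=g(x_i)$ for all odd $i<2m$, so $\mathrm{err}(z)$ is even or does not exist; as $j=m$, we get $z\in R$. If $z\in Y$, then $x_{i+1}=g(x_i)$ for all even $i<2m$, so $z\notin R_1$, and $j\ne m$ gives $z\notin R_2$.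

It remains to see that $R$ is regular. If $\mathrm{err}(z)=i$, then $x_0,\dots,x_i$ follow the orbit, so $i\le t$ and $x_0=n_0,\dots,x_i=n_i$. Put $U_i=1^*\setminus\{1^{n_{i+1}}\}$ for $i<t$ and $U_t=1^*$; thus $1^y\in U_i$ if and only if $y\ne g(n_i)$. Then
\[
R_1=\bigcup_{i\le t,\ i\text{ even}}V\cap c^*1^{n_0}\#\cdots\#1^{n_i}\#\,U_i\#\,\Gamma^*,
\]
a finite union of regular sets. If $\mathrm{err}(z)$ does not exist, then $x_i=n_i$ for all $i\le2m$, so $2m\le t$; with $j=m$ this leaves finitely many words, and $R_2$ is finite.

Suppose now that $I$ does not halt and that a DFA with $\nu$ states accepts a separating set $R$. Let $m=\nu$ and $u=1^{n_0}\#1^{n_1}\#\cdots\#1^{n_{2m}}\#$, which exists because the orbit is infinite. All steps in $u$ are correct, so $c^mu\in N$ and $c^{m+\nu!}u\in Y$. After $m\ge\nu$ letters $c$ the DFA is on a cycle of $c$-transitions whose length is at most $\nu$ and so divides $\nu!$. Hence $c^m$ and $c^{m+\nu!}$ lead to the same state, and $c^mu\in R$ implies $c^{m+\nu!}u\in R\cap Y$, a contradiction.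
\end{proof}

The complements of $Y$ and $N$ are disjunctions: a word is outside $Y$ if it is malformed, or has the wrong relation between $j$ and $m$, or has one wrong step. Each alternative needs at most one comparison.

\begin{lemma}\label{lem:compl}
The languages $Y^c$ and $N^c$ are linear.
\end{lemma}

\begin{proof}
\emph{One wrong step.} Let $E=\{1^x\#1^y:y\ne g(x)\}$. We split $E$ by the residue $r$ of $x=pk+r$. For $r\in H$ the part is $(1^p)^*1^r\#1^*$, which is regular. Let $r\notin H$ and write $s=s_r$, $t=t_r$. The words with $y=sk+t$ are generated by $S\to1^pS1^s\mid1^r\#1^t$, and appending $1^+$ gives the words with $y>sk+t$. The words with $y<sk+t$ are generated by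
\begin{align*}
S&\to1^pS1^s\ \mid\ 1^pS'1^e\ \ (0\le e<s)\ \mid\ 1^r\#1^e\ \ (0\le e<t),\\
S'&\to1^pS'1^e\ \ (0\le e\le s)\ \mid\ 1^r\#1^e\ \ (0\le e\le t),
\end{align*}
because $y<sk+t$ if and only if $y$ is a sum of $k$ numbers from $\{0,\dots,s\}$ and one number from $\{0,\dots,t\}$, not all maximal; the nonterminal $S'$ records that a nonmaximal summand has been used. So $E$ is linear.

\emph{The relation between $j$ and $m$.} The language $J_==\{z\in V:j=m\}$ is generated by
\[
S\to cT\mid1^{n_0}\#,\qquad T\to T_1\#,\qquad T_1\to T_11\mid T_2\#,\qquad T_2\to T_21\mid S,
\]
in which each return to $S$ adds one $c$ on the left and two blocks on the right. The language $J_{\ne}=\{z\in V:j\ne m\}$ equals $c^+J_=\cup J_=(1^*\#1^*\#)^+$ and is linear too.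

\emph{The complements.} We have
\begin{align*}
Y^c&=V^c\ \cup\ J_=\ \cup\ \bigl(V\cap c^*(1^*\#1^*\#)^*E\#\Gamma^*\bigr),\\
N^c&=V^c\ \cup\ J_{\ne}\ \cup\ \bigl(V\cap c^*1^*\#(1^*\#1^*\#)^*E\#\Gamma^*\bigr).
\end{align*}
Indeed, a word $z\in V$ lies in $c^*(1^*\#1^*\#)^iE\#\Gamma^*$ if and only if it has a block $2i+1$, that is, $i<m$, and $x_{2i+1}\ne g(x_{2i})$. It lies in $c^*1^*\#(1^*\#1^*\#)^iE\#\Gamma^*$ if and only if it has a block $2i+2$, again $i<m$, and $x_{2i+2}\ne g(x_{2i+1})$. The closure properties finish the proof.
\end{proof}

\section{A realtime automaton for $L(Y,N)$}\label{sec:dpda}

The automaton compares $k$ with $l$, chooses on $\$$ whether to test $z\notin Y$ or $z\notin N$, and runs the test on top of whatever is left on the stack. Three points need care. The comparison of $j$ with $m$ and the checks of single steps share one stack; this works because a successful check removes all it has pushed and exposes the symbols counting $c$'s. The automaton does not know where the input ends, so after every letter its state must already give the verdict for the word read so far; this is why it keeps a status and marks the lowest counting symbol. Finally, every pop must be paid for by an input letter; this is where $s_r\ge1$ is used.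

\begin{lemma}\label{lem:dpda}
From $I$ one can compute a realtime dpda $M_I$ that accepts $L(Y,N)$ by final state.
\end{lemma}

\begin{proof}
The input alphabet is $\{a,b,\$,1,\#,c\}$. The stack symbols are $\bot,\mathsf A,\mathsf B,\mathsf C_0,\mathsf C,\mathsf D$, and $\bot$ is the initial one. The state $\mathit{rej}$ is a nonaccepting sink. The state $\mathit{acc}$ is accepting, loops on the letters of $\Gamma$ without changing the stack, and goes to $\mathit{rej}$ on $a,b,\$$. Every transition not described below goes to $\mathit{rej}$ and leaves the stack unchanged.

\medskip\noindent\emph{Phase 1} has three nonaccepting states $q_a$ (initial), $q_b$ and $q_>$.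
\begin{itemize}
\item In $q_a$, the letter $a$ pushes $\mathsf A$.
\item In $q_a$ or $q_b$, the letter $b$ pops $\mathsf A$ and leads to $q_b$ if the top is $\mathsf A$, and leads to $q_>$ if the top is $\bot$. In $q_>$, the letter $b$ leads to $q_>$.
\item The letter $\$$ pushes $\mathsf B$ and starts phase 2: in \emph{mode $Y$} from $q_a$ or $q_b$ with top $\bot$, and in \emph{mode $N$} from $q_a$ or $q_b$ with top $\mathsf A$ and from $q_>$.
\end{itemize}
After $a^kb^l$ the automaton is in $q_>$ if $k<l$, and otherwise in $q_a$ or $q_b$ with $k-l$ symbols $\mathsf A$ above $\bot$. So the mode is $Y$ if and only if $k=l$.

\medskip\noindent\emph{Phase 2} reads $z\in\Gamma^*$; the letters $a,b,\$$ lead to $\mathit{rej}$. The state contains the mode, the state of a DFA for $V$ run on the part of $z$ read so far, a \emph{status} in $\{<,=,>\}$, initially $=$, and the bounded registers named below. If the letter being read makes the part of $z$ read so far cease to be a prefix of a word of $V$, which the state of the DFA shows, the automaton goes to $\mathit{acc}$. Otherwise the following rules apply.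
\begin{itemize}
\item \emph{Initial letters $c$.} Push $\mathsf C_0$ if the top is $\mathsf B$, and $\mathsf C$ otherwise; set the status to $<$.
\item \emph{Pairing.} In mode $N$, block $0$ is read without changing the stack or the status, and the later blocks are grouped into consecutive pairs. In mode $Y$ the grouping starts with block $0$.
\item \emph{First block of a pair.} Count the letters $1$ modulo $p$ in a register $r$, pushing $\mathsf D$ each time the count returns to $0$. On $\#$: if $r\in H$, mark the state as \emph{dead}, keeping its other components; from a dead state the letters $1$ and $\#$ lead to $\mathit{acc}$. If $r\notin H$, start the second block with registers $\tau:=t_r$ and $\eta:=0$.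
\item \emph{Second block, letter $1$.} If $\tau>0$, decrease $\tau$ by one. If $\tau=0$, increase $\eta$ by one; if now $\eta=s_r$, reset $\eta:=0$ and pop $\mathsf D$, or go to $\mathit{acc}$ if the top is not $\mathsf D$.
\item \emph{Second block, letter $\#$.} If $\tau=\eta=0$ and the top is not $\mathsf D$, the pair is \emph{verified}: pop a top $\mathsf C$ and keep the status $<$; or pop a top $\mathsf C_0$ and set the status to $=$; or leave a top $\mathsf B$ and set the status to $>$. Then start a new pair. In all other cases go to $\mathit{acc}$.
\end{itemize}
A state of phase 2 other than $\mathit{acc}$ and $\mathit{rej}$ is accepting unless the DFA for $V$ is in an accepting state and, in addition, the status is $<$ or $>$ (in mode $Y$), or the status is $=$ (in mode $N$). There are finitely many states, every move reads a letter, and $\bot$ is never popped.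

\medskip\noindent\emph{One pair.} Let the pair be $1^x\#1^y\#$ with $x=pk+r$, and suppose that the top is not $\mathsf D$ when it starts. The first block pushes $k$ symbols $\mathsf D$. If $r\in H$, the first letter of the second block leads to $\mathit{acc}$. Let $r\notin H$. The first $t_r$ letters $1$ bring $\tau$ to $0$, and each further group of $s_r$ letters pops one $\mathsf D$. If $y\ge t_r+s_r(k+1)$, the automaton finds no $\mathsf D$ to pop and goes to $\mathit{acc}$. Otherwise it reaches the closing $\#$, and the condition for verification says $y\ge t_r$, $s_r\mid y-t_r$ and $(y-t_r)/s_r=k$. So the pair is verified if $y=g(x)$, with all its symbols $\mathsf D$ removed, and otherwise the automaton enters $\mathit{acc}$ while reading the second block.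

\medskip\noindent\emph{The status.} Suppose that $c^j$ has been read, $v$ pairs have been verified and $\mathit{acc}$ has not been entered. By induction on $v$, the stack above $\mathsf B$ and below the symbols $\mathsf D$ of the current pair is $\mathsf C_0\mathsf C^{\,j-v-1}$ (from the bottom up) if $v<j$ and is empty if $v\ge j$, and the status is $<$, $=$, $>$ according as $v<j$, $v=j$, $v>j$. For $v=0$ this is the rule for $c$. At the next verification the top is $\mathsf C$ if $v+1<j$, it is $\mathsf C_0$ if $v+1=j$, and it is $\mathsf B$ if $v+1>j$, and the three rules give the claimed stack and status. In particular, every pair starts with a top different from $\mathsf D$, and no letter of $\Gamma$ leads to $\mathit{rej}$ in phase 2.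

\medskip\noindent\emph{The accepted language.} A word outside $a^*b^*\$\Gamma^*$ ends in phase 1 or in $\mathit{rej}$ and is rejected. Let the input be $a^kb^l\$z$ with $z\in\Gamma^*$. We must show that it is accepted if and only if $z\notin Y$ (in mode $Y$) or $z\notin N$ (in mode $N$).

If $z\notin V$, then $z\notin Y\cup N$, and the automaton ends in $\mathit{acc}$ or in a state whose DFA component is nonaccepting; both are accepting.

Let $z\in V$ be as in \eqref{eq:z}. The complete pairs are $(x_{2i},x_{2i+1})$ in mode $Y$ and $(x_{2i+1},x_{2i+2})$ in mode $N$, for $0\le i<m$; these are the steps in the definitions of $Y$ and $N$. If some complete pair has $y\ne g(x)$, then $z\notin Y$ or $z\notin N$, according to the mode, and the first such pair sends the automaton to $\mathit{acc}$, where it stays. Suppose that all $m$ complete pairs satisfy $y=g(x)$. Then all are verified. In mode $N$ the input ends there. In mode $Y$ block $2m$ remains and is read as a first block; it pushes symbols $\mathsf D$ and may end in a dead state, but it neither changes the status nor leads to $\mathit{acc}$. At the end the DFA for $V$ accepts and the status compares $v=m$ with $j$. In mode $Y$ the word is rejected if and only if $j\ne m$, that is, $z\in Y$. In mode $N$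 it is rejected if and only if $j=m$, that is, $z\in N$.
\end{proof}

\begin{remark}\label{rem:stack}
The automaton $M_I$ relies on acceptance by final state alone. It abandons the stack contents on $\$$ and on entering $\mathit{acc}$; for instance, it accepts $a^k\$$ for $k\ge1$ with $k+2$ symbols on the stack. A realtime move removes at most one symbol, so $M_I$ has no opportunity to erase them. An end marker followed by $\varepsilon$-moves provides one, and this is the proof of Theorem~\ref{thm:more}(b).
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Given a two-counter machine with initial counters, compute $I$ by Lemma~\ref{lem:iter} and $M_I$ by Lemma~\ref{lem:dpda}. The sets $Y$ and $N$ are disjoint and have linear complements by Lemma~\ref{lem:compl}. By Proposition~\ref{prop:sep}, $L(M_I)=L(Y,N)$ is linear if and only if a regular set separates $N$ from $Y$. By Lemma~\ref{lem:halt} this holds if and only if $I$ halts, hence if and only if the machine halts. This is a many-one reduction from an undecidable problem. A realtime dpda is a dpda, so the general problem is undecidable as well.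
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}]
Write $L=L(M_I)$; recall that $L$ is linear if and only if $I$ halts.

(a) By the definition of $L(Y,N)$,
\[
L=(A_=\$)\,Y^c\ \cup\ (A_{\ne}\$)\,N^c,
\]
a union of two products of two linear languages, whether or not $I$ halts. Let $h$ be the homomorphism given by an injective map from the six input letters to $\{0,1\}^3$. A realtime dpda for $h(L)$ stores up to two bits in its state without changing the stack, simulates one move of $M_I$ on every third bit, and goes to a nonaccepting sink when three bits do not form a codeword. A state with no stored bit is accepting if the simulated state is, and states with one or two stored bits are nonaccepting. Since $h$ is injective, $h^{-1}(h(L))=L$, so by closure under homomorphism and inverse homomorphism $h(L)$ is linear if and only if $L$ is. Since $h(L_1L_2)=h(L_1)h(L_2)$, the language $h(L)$ is again a union of two products of two linear languages, so every automaton produced by the reduction satisfies the promise. Over a one-letter alphabet a context-free language is $\{a^i:i\in W\}$ with $W$ semilinear, by Parikh's theorem; it is regular, hence linear, and the answer is always yes.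

(b) Let $\dashv$ be a new letter. Extend $M_I$ by two states $q_f$ and $q_s$, and let $q_f$ be the only final state. On $\dashv$ the automaton leaves the stack unchanged and goes to $q_f$ from an accepting state of $M_I$, and to $q_s$ from a nonaccepting one. The state $q_s$ is a sink. In $q_f$ the only moves are $\varepsilon$-moves that pop the top symbol, including $\bot$, and stay in $q_f$. This is a dpda. No letter can be read after $q_f$ is entered, so it accepts exactly $L{\dashv}$ by final state and empty store. If $L$ is linear, so is its product $L{\dashv}$ with a regular language; conversely, $L$ is the image of $L{\dashv}$ under the homomorphism erasing $\dashv$. Hence $L{\dashv}$ is linear if and only if $I$ halts.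

(c) The reduction of Theorem~\ref{thm:main} starts from a $\Sigma_1$-hard problem, which gives $\Sigma_1$-hardness, already for realtime $M$. If nonlinearity were semidecidable, then non-halting of instances would be semidecidable; as halting is semidecidable, it would be decidable, contrary to Lemma~\ref{lem:iter}. For the upper bound, let $M$ be any dpda. Then $L(M)$ is linear if and only if there is a linear grammar $G$ such that, for all words $w$, we have $w\in L(G)\Leftrightarrow w\in L(M)$. The last condition is decidable in $G$, $w$ and $M$, so this is a $\Sigma_2$ definition.

(d) Suppose that $f$ exists. Given $I$, let $n$ be the size of $M_I$, and list the linear grammars over the input alphabet of $M_I$ of size at most $f(n)$; up to renaming of nonterminals there are finitely many. If $I$ halts, then $L$ is linear and has a linear grammar of size at most $f(n)$; deleting productions that contain foreign terminals changes neither this bound nor the language, so some $G$ in the list has $L(G)=L$. If $I$ does not halt, then $L$ is not linear and $L(G)\ne L$ for every $G$ in the list. Each inequality $L(G)\ne L$ is semidecidable by searching for a word that lies in exactly one of the two languages. So non-halting would be semidecidable, which was excluded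 in (c).
\end{proof}

\begin{remark}
We have not determined whether the problem for arbitrary dpdas is $\Sigma_1$-complete, $\Sigma_2$-complete, or in between. The results above do not depend on this.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Lin}
\emph{Linearity is polynomially decidable for realtime pushdown store automata},
\texttt{https://github.com/lclem/bibliographer}.

\bibitem{Minsky}
Minsky, 1967.

\end{thebibliography}
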